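\title{A counterexample in the baby Noether gap}

\begin{abstract}
For a finite group $K$ acting linearly on a vector space $V$ over a field $F$, let $\beta_k(K,V)$ be the largest degree in which the ring of invariants $F[V]^K$ is not contained in the $(k+1)$-st power of its ideal of positive-degree elements. For a subgroup $H\le G$, the inequality $\beta_k(G,V)\le\beta_{k[G:H]}(H,V)$ is known under several hypotheses on the characteristic and is believed to hold whenever $\operatorname{char}F$ does not divide $[G:H]$. We show that it does not. For primes $p\ne\ell$, with $f$ the order of $\ell$ modulo $p$, and for all $m,c\ge1$ we construct $H\le G$ of index $\ell^f$ and a module $V$ over a finite field of characteristic $p$ with $\beta_1(G,V)\ge\beta_m(H,V)+c$. In characteristic $2$ the inequality fails for every odd index $n\ge3$ and every $k$.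
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $F$ be a field, $G$ a finite group and $V$ a finite-dimensional $G$-module over $F$. The coordinate ring $F[V]$ is the symmetric algebra of $V^*$, that is, the polynomial ring over $F$ in a basis of $V^*$; it is graded by degree, and $G$ acts on it by degree-preserving automorphisms. For a subgroup $K\le G$ the $K$-invariants form a graded subring $F[V]^K$.

For a graded ring $R=\bigoplus_{e\ge0}R_e$ put $R_+=\bigoplus_{e>0}R_e$, and for $k\ge1$ let $\beta_k(R)$ be the greatest $e$ with $R_e\not\subseteq R_+^{k+1}$. We write $\beta_k(K,V)=\beta_k(F[V]^K)$ and $\beta(K,V)=\beta_1(K,V)$. In degrees above $\beta_k(R)$ every element is a sum of products of $k+1$ elements of positive degree. When $R_0=F$, homogeneous elements of $R_+$ generate $R$ as an $F$-algebra exactly when their images span $R_+/R_+^2$, so $\beta(K,V)$ is the largest degree in which a generator of $F[V]^K$ is needed. It is finite because $F[V]^K$ is finitely generated, and $\beta_k(K,V)\le k\,\beta(K,V)$. Since $R_+^{k+2}\subseteq R_+^{k+1}$,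 we have
\begin{equation}\label{eq:monotone}
\beta_1(R)\le\beta_2(R)\le\beta_3(R)\le\cdots .
\end{equation}

For the trivial group and $V\ne0$ the ring is $F[V]$ itself, and $\beta_k(1,V)=k$. Noether's bound says that $\beta(G,V)\le|G|$ when $\operatorname{char}F\nmid|G|$, and then $\beta_k(G,V)\le k|G|=\beta_{k|G|}(1,V)$. Replacing the trivial group by an arbitrary subgroup $H\le G$ leads to the relative bound
\begin{equation}\label{eq:main}
\beta_k(G,V)\le\beta_{k[G:H]}(H,V)\qquad(k\ge1).
\end{equation}
Equality can occur: if a cyclic group $G$ of order $nn'$ acts on $F[x]$ through a primitive $nn'$-th root of unity and $[G:H]=n$, the invariant rings are $F[x^{nn'}]$ and $F[x^{n'}]$, and both sides equal $knn'$. A known result (Cz--D) states that \eqref{eq:main} holds in each of the following cases: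
\begin{itemize}
\item $\operatorname{char}F=0$ or $\operatorname{char}F>[G:H]$;
\item $H$ is normal in $G$ and $\operatorname{char}F\nmid[G:H]$;
\item $\operatorname{char}F\nmid|G|$.
\end{itemize}
It is believed that \eqref{eq:main} holds whenever $\operatorname{char}F\nmid[G:H]$. This problem, the ``baby Noether gap'', is posed in \cite{slides}: \emph{does \eqref{eq:main} hold for every field $F$, every finite group $G$, every subgroup $H$ with $\operatorname{char}F\nmid[G:H]$, every finite-dimensional $G$-module $V$ and every $k\ge1$?} We show that the answer is no.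

\subsection{Why one expects the inequality}\label{sec:transfer}

Put $R=F[V]^G\subseteq T=F[V]^H$ and $n=[G:H]$, and let $n$ be invertible in $F$. The relative transfer $\operatorname{Tr}_H^G\colon T\to R$, $z\mapsto\sum_{gH\in G/H}gz$, preserves degrees, is $R$-linear, and is multiplication by $n$ on $R$. Suppose that $T_+^{\,j}\subseteq R_+T$ for some $j$. For $e>\beta_{kj}(H,V)$ we then have $R_e\subseteq T_+^{kj+1}\subseteq R_+^kT_+$, and applying $n^{-1}\operatorname{Tr}_H^G$ gives $R_e\subseteq R_+^{k+1}$. Hence
\[
T_+^{\,j}\subseteq R_+T\quad\Longrightarrow\quad\beta_k(G,V)\le\beta_{kj}(H,V)\ \text{ for all }k .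
\]
Some such $j$ always exists, because $T$ is a finitely generated $R$-module and so $T/R_+T$ vanishes in large degrees. If $H$ is normal, $j=n$ works. Indeed, $G/H$ acts on $T$; given $z_g\in T_+$ for $g\in G/H$, the product $\prod_g(z_g-hg^{-1}z_g)$ vanishes for each $h\in G/H$, because the factor $g=h$ does. Expanding and summing over $h$ gives
\[
0=\sum_{B\subseteq G/H}(-1)^{|B|}\prod_{g\notin B}z_g\cdot\sum_{h\in G/H}h\Big(\prod_{g\in B}g^{-1}z_g\Big).
\]
The term $B=\emptyset$ is $n\prod_gz_g$, and all other terms lie in $R_+T$. The only division is by $n$, so it is natural to guess that $\operatorname{char}F\nmid n$ is the right hypothesis in general. If $H$ is not normal, however, the conjugates $g^{-1}z_g$ leave $T$ and the identity is not available. The results below show that, for suitable characteristic and index, $j$ cannot be bounded in terms of the index at all.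

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $p\ne\ell$ be primes, let $f$ be the multiplicative order of $\ell$ modulo $p$, and let $m,c\ge1$ be integers. There are a finite field $F$ of characteristic $p$, a finite group $G$, a subgroup $H$ with $[G:H]=\ell^f$, and a finite-dimensional $G$-module $V$ over $F$ such that
\[
\beta(G,V)\ge\beta_m(H,V)+c .
\]
\end{theorem}

The case $p=2$, $\ell=3$, $m=3$ gives $[G:H]=3$ and $\beta(G,V)>\beta_3(H,V)$, which already answers the question.

\begin{corollary}\label{cor:index}
Let $p$ be a prime and let $n$ be a positive integer with $p\nmid n$ that is divisible by some prime power greater than $1$ and congruent to $1$ modulo $p$. For every $k_0\ge1$ there are a field $F$ of characteristic $p$, groups $H\le G$ with $[G:H]=n$, and a $G$-module $V$ with $\beta_k(G,V)>\beta_{kn}(H,V)$ for all $1\le k\le k_0$. No function $\Phi(n,k)$ makes $\beta_k(G,V)\le\beta_{\Phi(n,k)}(H,V)$ true for all such data.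
\end{corollary}

\begin{proof}
Let $\ell^e\mid n$ with $\ell$ prime, $e\ge1$ and $\ell^e\equiv1\pmod p$. Then $\ell\ne p$ and $f\mid e$, so $\ell^f\mid n$. Take $G_0,H_0,V$ from Theorem~\ref{thm:main} for a given $m$. Put $G=G_0\times Z$ and $H=H_0\times1$, where $Z$ is cyclic of order $n/\ell^f$ and acts trivially on $V$. Then $[G:H]=n$ and the invariant rings are those of $G_0$ and $H_0$. By \eqref{eq:monotone},
\[
\beta_k(G,V)\ge\beta_1(G,V)>\beta_m(H,V)\ge\beta_j(H,V)\qquad\text{for all }k\ge1\text{ and }j\le m .
\]
Take $m=k_0n$ for the first statement and $m=\Phi(n,k)$ for the second.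
\end{proof}

\begin{corollary}\label{cor:two}
Let $n$ be odd. The inequality $\beta_k(G,V)\le\beta_{kn}(H,V)$ holds for all data with $\operatorname{char}F=2$ and $[G:H]=n$ if and only if $n=1$. For each odd $n\ge3$ and each $k$ it fails for suitable data.
\end{corollary}

\begin{proof}
For $n=1$ both sides are equal. An odd $n\ge3$ has an odd prime divisor, which is congruent to $1$ modulo $2$, so Corollary~\ref{cor:index} applies.
\end{proof}

The construction needs an element of order $p$ in a finite field whose order divides the index, and $\mathbb F_{\ell^e}$ contains one exactly when $\ell^e\equiv1\pmod p$. For $p>2$, indices $n>p$ with $p\nmid n$ and with no prime-power divisor greater than $1$ congruent to $1$ modulo $p$, such as $p=3$ and $n=5$, are therefore not decided here. The weaker inequality $\beta(G,V)\le[G:H]\,\beta(H,V)$ is not addressed either.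

Section~\ref{sec:model} shows the mechanism by hand for $p=2$, $\ell=3$. The groups and the module are built in Section~\ref{sec:construction}; Section~\ref{sec:lower} bounds $\beta(G,V)$ from below, and Sections~\ref{sec:top} and~\ref{sec:end} bound $\beta_m(H,V)$ from above.

\section{The mechanism in characteristic 2 and index 3}\label{sec:model}

To have $\beta(G,V)>\beta_m(H,V)$ we need an invariant of $G$ of some degree $e$ outside $R_+^2$, while $T_{e'}\subseteq T_+^{m+1}$ for all $e'\ge e$. In particular this invariant must be indecomposable in $R$ and lie deep in the powers of $T_+$.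

\subsection{Multilinear invariants of $S_3$}\label{sec:S3}

Let $F=\mathbb F_4$, let $\rho\in F$ have order $3$, and let $S=F[z_1,\bar z_1,\dots,z_d,\bar z_d]$. Let $\sigma$ exchange $z_i$ and $\bar z_i$ for all $i$, and let $\gamma$ multiply each $z_i$ by $\rho$ and each $\bar z_i$ by $\rho^{-1}$. Then $G=\langle\gamma,\sigma\rangle\cong S_3$, and $H=\langle\sigma\rangle$ has index $3$. Write $\operatorname{Tr}(z)=z+\sigma z$. The action preserves the degree in each pair $z_i,\bar z_i$, and we look at the multilinear component, of degree $1$ in each pair. Its monomials are $u_\omega=\prod_i\sigma^{\omega_i}(z_i)$ for $\omega\in\Omega=(\mathbb Z/2)^d$, and $u_\omega$ is fixed by $\gamma$ exactly when $\omega$ lies in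
\[
\Omega_0=\Big\{\omega\in\Omega:\ \sum_i(-1)^{\omega_i}=0\text{ in }\mathbb F_3\Big\}.
\]
The multilinear part of $T$ has as a basis the distinct elements $\operatorname{Tr}(u_\omega)$ with $\omega\in\Omega$, and that of $R$ those with $\omega\in\Omega_0$.

The multilinear part of $R_+^2$ is spanned by products $\operatorname{Tr}(u')\operatorname{Tr}(u'')$, where $u',u''$ are $\gamma$-fixed multilinear monomials on complementary nonempty sets of indices. Such a product equals $\operatorname{Tr}(u'u'')+\operatorname{Tr}(u'\,\sigma u'')$, a sum of two basis elements of the multilinear part of $R$. The functional that sends every basis element to $1$ sends the product to $1+1=0$. So $\operatorname{Tr}(u_\omega)\notin R_+^2$ for every $\omega\in\Omega_0$ and every $d$. The same count applies to $T$, with $\Omega$ in place of $\Omega_0$, and shows that $\operatorname{Tr}(u_\omega)\notin T_+^2$. This model therefore gives no counterexample.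

\subsection{Functions supported on $\Omega_0$}\label{sec:support}

The count in $R$ sees only the $u_\omega$ with $\omega\in\Omega_0$; the count in $T$ needs the others too. Suppose that we could change the model so that $\operatorname{Tr}(u_\theta)\in T_+^{m+1}$ for all $\theta\notin\Omega_0$, leaving the count in $R$ intact. For $d=2$, $m=1$ the identity
\begin{equation}\label{eq:d2}
\operatorname{Tr}(z_1)\operatorname{Tr}(z_2)=\operatorname{Tr}(z_1z_2)+\operatorname{Tr}(z_1\bar z_2)
\end{equation}
would then put the $G$-invariant $\operatorname{Tr}(z_1\bar z_2)$ into $T_+^2$.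

The same happens for $d=6$, $m=3$, the case that matters for index $3$. Here $\Omega_0$ consists of the two constant vectors and the $20$ balanced vectors with three $0$'s and three $1$'s. Let $\mathcal L$ be a functional on $T$ that vanishes on $T_+^4$, and put $h(\theta)=\mathcal L(\operatorname{Tr}u_\theta)$. By assumption $h$ is supported on $\Omega_0$. Expanding $\operatorname{Tr}(z_i)\operatorname{Tr}(z_j)\operatorname{Tr}(z_k)\operatorname{Tr}(u)\in T_+^4$, where $u$ is a multilinear monomial in the other three pairs, we see that the sum of $h$ over any three coordinates, with the other three fixed, is $0$. Fix three coordinates equal to $0$: the only vectors of $\Omega_0$ that remain are $0$ and one balanced vector, and every balanced vector arises in this way. So $h=-h(0)$ on all balanced vectors. Now fix three coordinates equal to $0,0,1$: exactly three balanced vectors remain, so $-3h(0)=0$ and $h(0)=0$, since $3\ne0$ in $F$. The other constant vector gives the same trace as $0$. Hence $h=0$, and the whole multilinear part of $T$ lies in $T_+^4$.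

\subsection{Linking the blocks}\label{sec:link}

To make $\operatorname{Tr}(z_1z_2)$ decomposable without touching $z_1\bar z_2$, let $z_i$ be a monomial instead of a variable. Take $F=\mathbb F_{16}$ and variables $x_1,\bar x_1,x_2,\bar x_2$, on which $\sigma$ and $\gamma$ act as before. Let $N$ be the group of pairs $(\eta,\eta')$ of fifth roots of unity, acting on $x_1,x_2,\bar x_1,\bar x_2$ by the factors $\eta,\eta^{-1},\eta',\eta'^{-1}$. Put $H=N\rtimes\langle\sigma\rangle$ and $G=(N\times\langle\gamma\rangle)\rtimes\langle\sigma\rangle$, again of index $3$. The \emph{blocks} $z_i=x_i^5$ are $N$-invariant, and so is the \emph{link} $W=x_1x_2$. Now $z_1z_2=W^5$, and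
\[
W^5+\bar W^5=(W+\bar W)(W^4+\bar W^4)-W\bar W(W^3+\bar W^3)\in T_+^2 ,
\]
so $\operatorname{Tr}(z_1\bar z_2)\in T_+^2$ by \eqref{eq:d2}. On the other hand, the $N$-invariant divisors of $z_1\bar z_2=x_1^5\bar x_2^5$ are $1,z_1,\bar z_2,z_1\bar z_2$, and $z_1,\bar z_2$ are not fixed by $\gamma$. The ideal $R_+^2$ is spanned by products of orbit sums of monomials $\ne1$ fixed by $N$ and $\gamma$, and $z_1\bar z_2$ occurs in none of them. Hence $\operatorname{Tr}(z_1\bar z_2)\notin R_+^2$.

Two things are missing. For general $m$ we need a link for every $\theta\notin\Omega_0$, and the monomials $u_\omega$ with $\omega\in\Omega_0$ must still factor only into blocks. More seriously, all of $T$ must lie in $T_+^{m+1}$ from the degree of $u_\omega$ on, and this fails in the example: $z_1\bar z_1$ has degree $10$ like $z_1\bar z_2$, and it is not in $T_+^2$, since the only product of orbit sums in which it could occur is $\operatorname{Tr}(z_1)^2=z_1^2+\bar z_1^2$. We handle this with many $\sigma$-fixed \emph{ballast} variables, which make a class of \emph{top} monomials containing the $u_\omega$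 much heavier than all other monomials that matter, and with \emph{test} variables, which make a top monomial visibly decomposable unless it looks like some $u_\theta$.

\section{The construction}\label{sec:construction}

Fix $p,\ell,f,m,c$ as in Theorem~\ref{thm:main}.

\subsection{Parameters}

Put $d=pm$ and $M=\binom p2+1+p(m-1)$, so that $M\ge2m\ge m+1$. Choose an integer $a\ge M$ coprime to $\ell$. By Dirichlet's theorem there are infinitely many primes $r$ with $\ell r\equiv1\pmod a$; choose one with $r\notin\{p,\ell\}$, $r>p+1$ and $\ell r>pa$. Put $q=\ell r$ and $\kappa=(q-1)/a\in\mathbb Z$. Thus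
\begin{equation}\label{eq:param}
\kappa a=q-1,\qquad M\le a,\qquad pa<q,\qquad p\nmid q .
\end{equation}
Here $d$ is the number of blocks, $M$ is the number of link factors that forces a trace into $T_+^{m+1}$, $a$ plays the role of the exponent $5$ in Section~\ref{sec:link}, and exponents will be read modulo $q$. Let $F$ be a finite field of characteristic $p$ containing a primitive $q$-th root of unity. For $\alpha\in\mathbb Z/q$ let $[\alpha]\in\{0,\dots,q-1\}$ be its residue.

Let $\Delta=\mathbb F_{\ell^f}$ and let $\zeta\in\Delta^\times$ have order $p$. Since $f$ is the least exponent with $p\mid\ell^f-1$, no proper subfield contains $\zeta$, so $\Delta=\mathbb F_\ell[\zeta]$; moreover $\sum_{j\in\mathbb Z/p}\zeta^j=0$. Put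
\[
\Omega=(\mathbb Z/p)^d,\qquad\Sigma(\omega)=\sum_{i=1}^d\zeta^{\omega_i}\in\Delta,\qquad\Omega_0=\{\omega\in\Omega:\Sigma(\omega)=0\}.
\]
For $j\in\mathbb Z/p$ the \emph{translate} $\omega+j=(\omega_i+j)_i$ satisfies $\Sigma(\omega+j)=\zeta^j\Sigma(\omega)$, so $\Omega_0$ and its complement are stable under translation. The set $\Omega_0$ is nonempty: it contains any $\omega$ in which each element of $\mathbb Z/p$ occurs $m$ times. Let $\Lambda$ be a set of representatives of $\Omega\setminus\Omega_0$ modulo translation.

\subsection{The ring of exponent vectors}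

The variables will come in $p$-tuples permuted cyclically by $\sigma$. The exponents of a monomial in one such tuple, read modulo $q$, form an element of the group ring
\[
A=(\mathbb Z/q)[\sigma]/(\sigma^p-1).
\]
We write $\alpha=\sum_{j\in\mathbb Z/p}\alpha_j\sigma^j$, so that $(\alpha\alpha')_j=\sum_k\alpha_k\alpha'_{j-k}$. The augmentation $\varepsilon(\alpha)=\sum_j\alpha_j$ is a ring homomorphism $A\to\mathbb Z/q$. Let $\nu=\sum_j\sigma^j$. Since $\sigma\nu=\nu$, the ideal $(\nu)$ is $(\mathbb Z/q)\nu$, the set of constant vectors. Put $\bar A=A/(\nu)$. We use two facts.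
\begin{itemize}
\item[(A1)] An element of $A$ is determined by its augmentation and its class in $\bar A$, and every such pair occurs. Indeed, $\varepsilon(\alpha\nu)=p\alpha$ for $\alpha\in\mathbb Z/q$, and $p$ is a unit modulo $q$.
\item[(A2)] An element of $(\nu)$ with a zero coordinate is $0$.
\end{itemize}
Since $\ell\mid q$, there is a ring homomorphism $A\to\Delta$ with $\sigma\mapsto\zeta$. It kills $\nu$ and induces $\operatorname{ev}\colon\bar A\to\Delta$.

Let $\Gamma$ be the set of $g\in A$ that have at least one zero coordinate and whose augmentation is a unit; it contains $1=\sigma^0$. By (A2), the zero coordinate will make blocks rigid. The next lemma says that $\Gamma$ is nevertheless large enough to detect whether an element of augmentation $1$ is a power of $\sigma$. For $p=2$ the element $g=1$ always serves; for $p=3$ it does not, as $\delta=2-\sigma$ shows.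

\begin{lemma}\label{lem:spread}
Let $\delta\in A$ with $\varepsilon(\delta)=1$ and $\delta\notin\{\sigma^j:j\in\mathbb Z/p\}$. There is $g\in\Gamma$ such that all coordinates of $g\delta$ are nonzero.
\end{lemma}

\begin{proof}
By the Chinese remainder theorem we may prescribe $g$ modulo $r$ and modulo $\ell$ separately. We take $g_0=0$ throughout, so $g\bmod r$ is a point $(g_k)_{k\ne0}$ of $\mathbb F_r^{\,p-1}$. At most $p+1$ hyperplanes contain at most $(p+1)r^{p-2}<r^{p-1}$ points, so $g\bmod r$ can be chosen with any $p+1$ given nonzero linear forms nonvanishing.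

Suppose first that $\delta\bmod r$ is not a power of $\sigma$. For each $j$ the form $(g\delta)_j=\sum_{k\ne0}g_k\delta_{j-k}$ is nonzero modulo $r$: otherwise $\delta_{j'}\equiv0$ for all $j'\ne j$, and $\varepsilon(\delta)=1$ gives $\delta\equiv\sigma^j$. Choose $g\bmod r$ with these $p$ forms and $\varepsilon(g)$ nonzero, and let $g\equiv\sigma\pmod\ell$. Then $g_0=0$, the augmentation of $g$ is a unit modulo $r$ and modulo $\ell$, and every $(g\delta)_j$ is nonzero modulo $r$.

Suppose now that $\delta\equiv\sigma^j\pmod r$. Then $\delta\not\equiv\sigma^j\pmod\ell$, so $\varepsilon(\delta)=1$ gives $j'\ne j$ with $\delta_{j'}\not\equiv0\pmod\ell$. Choose $g\bmod r$ with all $g_k$ $(k\ne0)$ and $\varepsilon(g)$ nonzero, and let $g\equiv\sigma^{j-j'}\pmod\ell$. Again $g\in\Gamma$. For $i\ne j$ we have $(g\delta)_i\equiv g_{i-j}\not\equiv0\pmod r$, and $(g\delta)_j\equiv\delta_{j'}\not\equiv0\pmod\ell$.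
\end{proof}

\subsection{Variables and monomials}

Let $\mathcal T$ be the set of \emph{labels}, which are of two kinds: \emph{test labels} $t=(i,g,s)$ with $1\le i\le d$, $g\in\Gamma$, $1\le s\le m$, and \emph{link labels} $t=(i,\lambda)$ with $1\le i\le d$, $\lambda\in\Lambda$. In both cases $t$ \emph{lies in block $i$}. Put $a_{(i,g,s)}=\varepsilon(g)$ and $a_{(i,\lambda)}=a$. All $a_t$ are units modulo $q$, and $-a^{-1}=\kappa$ in $\mathbb Z/q$ by \eqref{eq:param}.

Let $b\ge1$ be an integer; it is the only parameter that depends on $c$, and it is chosen at the very end. Let $S$ be the polynomial ring over $F$ in the set $\mathcal X$ of variables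
\[
x_{t,j}\quad(t\in\mathcal T,\ j\in\mathbb Z/p),\qquad y_{t,v}\quad(t\in\mathcal T,\ 1\le v\le b),
\]
all of degree $1$. The $y_{t,v}$ are the ballast. Let $\sigma$ act by $x_{t,j}\mapsto x_{t,j+1}$ and $y_{t,v}\mapsto y_{t,v}$. For a monomial $w$ let $P_t(w)\in A$ be the element whose $j$-th coordinate is the exponent of $x_{t,j}$ in $w$ modulo $q$. Then $P_t(ww')=P_t(w)+P_t(w')$ and $P_t(\sigma w)=\sigma P_t(w)$.

We specify the invariant monomials first and the groups afterwards.

\begin{definition}\label{def:monoid}
Let $\mathcal M_H$ be the set of monomials $w$ such that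
\begin{itemize}
\item[(H1)] for all $t,v$ the exponent of $y_{t,v}$ in $w$ is congruent to $-a_t^{-1}\varepsilon(P_t(w))$ modulo $q$;
\item[(H2)] there are $D_1,\dots,D_d\in\bar A$ and $E_\lambda\in\bar A$ $(\lambda\in\Lambda)$ such that in $\bar A$, for all $i,g,s,\lambda$,
\[
P_{(i,g,s)}(w)=gD_i,\qquad P_{(i,\lambda)}(w)=aD_i+\sigma^{\lambda_i}E_\lambda .
\]
\end{itemize}
The class $D_i$ is that of $P_{(i,1,1)}(w)$, so the $D_i$, and then the $E_\lambda$, are determined by $w$. Put $\operatorname{val}(w)=\sum_i\operatorname{ev}(D_i)\in\Delta$ and $\mathcal M_G=\{w\in\mathcal M_H:\operatorname{val}(w)=0\}$.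
\end{definition}

Roughly, $D_i$ records how much of block $i$ and $E_\lambda$ how much of link $\lambda$ the monomial contains. Four families of elements of $\mathcal M_H$ will be used; in each, the $D$'s and $E$'s that are not mentioned are $0$.
\begin{itemize}
\item The \emph{blocks}
\[
z_i=\prod_{g,s}\prod_jx_{(i,g,s),j}^{[g_j]}\cdot\prod_\lambda x_{(i,\lambda),0}^{\,a}\cdot\prod_{t\text{ in block }i}\ \prod_vy_{t,v}^{\,q-1}.
\]
Here $P_{(i,g,s)}=g$ and $P_{(i,\lambda)}=a$, so $D_i=1$; and $\varepsilon(P_t)=a_t$ for $t$ in block $i$, so (H1) asks for the exponent $-1$.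
\item The \emph{links} $W_\lambda=\prod_ix_{(i,\lambda),\lambda_i}\cdot\prod_{i,v}y_{(i,\lambda),v}^{\,\kappa}$. Here $P_{(i,\lambda)}=\sigma^{\lambda_i}$, so $E_\lambda=1$, and (H1) asks for the exponent $-a^{-1}=\kappa$.
\item The $\sigma$-fixed monomials $Q_t=\prod_jx_{t,j}\cdot\prod_vy_{t,v}^{[-a_t^{-1}p]}$. Here $P_t=\nu$, which has augmentation $p$ and class $0$. Condition (H2) is imposed in $\bar A$ rather than in $A$ in order to admit these monomials.
\item The $q$-th powers of the variables.
\end{itemize}

Conditions (H1), (H2) and $\operatorname{val}=0$ are additive conditions on the exponent vector modulo $q$. So there are subgroups $L_G\le L_H$ of $(\mathbb Z/q)^{\mathcal X}$ such that $w\in\mathcal M_H$ (respectively $\mathcal M_G$) if and only if its exponent vector modulo $q$ lies in $L_H$ (respectively $L_G$), and $\operatorname{val}$ is a homomorphism $L_H\to\Delta$ with kernel $L_G$. In particular $\mathcal M_H$ and $\mathcal M_G$ are closed under products and under quotients that are monomials. Applying $\sigma$ preserves each $\varepsilon(P_t)$ and multiplies $D_i$,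 $E_\lambda$ by $\sigma$ and $\operatorname{val}$ by $\zeta$, so $L_H,L_G,\mathcal M_H,\mathcal M_G$ are $\sigma$-stable. Finally, $\operatorname{val}(\sigma^jz_1)=\zeta^j$ and the powers of $\zeta$ generate $\Delta$ additively, so $L_H/L_G\cong\Delta$.

For $\omega\in\Omega$ put
\[
u_\omega=\prod_{i=1}^d\sigma^{\omega_i}(z_i)\in\mathcal M_H .
\]
Then $\operatorname{val}(u_\omega)=\Sigma(\omega)$ and $\sigma u_\omega=u_{\omega+1}$. The only variable $x_{(i,1,1),j}$ that divides $u_\omega$ is $x_{(i,1,1),\omega_i}$, so the $u_\omega$ are distinct and none is $\sigma$-fixed. Because $\kappa a=q-1$, the part of $u_\lambda$ with labels $(i,\lambda)$ is exactly $W_\lambda^{\,a}$, as in Section~\ref{sec:link}.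

\subsection{The groups}

Let $\mu_q\le F^\times$ be the cyclic group of $q$-th roots of unity, and let $\mathcal D=\mu_q^{\mathcal X}$ act on $S$ by scaling the variables. An element $\eta=(\eta_x)_{x\in\mathcal X}$ multiplies a monomial with exponent vector $\alpha$ by $\prod_x\eta_x^{\alpha_x}$. This is a perfect pairing of $\mathcal D$ with $(\mathbb Z/q)^{\mathcal X}$: for a subgroup $L$ of $(\mathbb Z/q)^{\mathcal X}$ the annihilator $L^\perp\le\mathcal D$ has order $q^{|\mathcal X|}/|L|$, and the annihilator of $L^\perp$ is $L$. Put $N=L_H^\perp\le N'=L_G^\perp$. A monomial is $N$-invariant if and only if it lies in $\mathcal M_H$, it is $N'$-invariant if and only if it lies in $\mathcal M_G$, and $[N':N]=[L_H:L_G]=\ell^f$. As $L_H$ and $L_G$ are $\sigma$-stable, $\sigma$ normalizes $N$ and $N'$. Put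
\[
G=N'\rtimes\langle\sigma\rangle,\qquad H=N\rtimes\langle\sigma\rangle,
\]
and let $V$ be the dual of the span of $\mathcal X$, so that $F[V]=S$. Then $[G:H]=\ell^f$. Put $R=S^G$ and $T=S^H$.

\begin{remark}
None of the three known conditions holds. We have $p\mid|G|$, and $\ell^f>p$ because $\ell^f\equiv1\pmod p$. If $H$ were normal, then in $G/N$ the normal subgroups $N'/N$ and $H/N$ would commute, so $\sigma$ would act trivially on $N'/N$ and on its character group $L_H/L_G\cong\Delta$; but there it acts by $\zeta\ne1$. For $p=2$, $\ell=3$ the group $G/N$ is nonabelian of order $6$, the $S_3$ of Section~\ref{sec:S3}.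
\end{remark}

\subsection{Orbit sums and traces}

Let $\operatorname{Tr}(z)=\sum_{j\in\mathbb Z/p}\sigma^jz$ for $z\in S$. For a monomial $w$ let $o(w)$ be the sum of the distinct elements of its $\langle\sigma\rangle$-orbit. Orbits have size $p$ or $1$. If $\sigma w\ne w$, then $o(w)=\operatorname{Tr}(w)$; if $\sigma w=w$, then $o(w)=w$ and $\operatorname{Tr}(w)=pw=0$.
\begin{itemize}
\item[(O1)] The distinct $o(w)$ with $w\in\mathcal M_H$ form a basis of $T$, and those with $w\in\mathcal M_G$ form a basis of $R$. Indeed, $S^N$ has basis $\mathcal M_H$, which $\sigma$ permutes, and $T=(S^N)^\sigma$; the same holds with $N'$, $\mathcal M_G$, $R$.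
\item[(O2)] If $w'$ is a $\sigma$-fixed monomial, then $o(w'w)=w'\,o(w)$, since multiplication by $w'$ maps the orbit of $w$ bijectively onto that of $w'w$.
\item[(O3)] The map $\operatorname{Tr}$ is linear over $S^\sigma$ and sends $S^N$ into $T_+$, because it preserves degrees and $\operatorname{Tr}(1)=p=0$.
\item[(O4)] For $w_1,\dots,w_k,w\in S$,
\[
\operatorname{Tr}(w_1)\cdots\operatorname{Tr}(w_k)\operatorname{Tr}(w)=\sum_{j_1,\dots,j_k\in\mathbb Z/p}\operatorname{Tr}\big(\sigma^{j_1}(w_1)\cdots\sigma^{j_k}(w_k)\,w\big).
\]
By (O3) the left side is $\operatorname{Tr}\big(\operatorname{Tr}(w_1)\cdots\operatorname{Tr}(w_k)\,w\big)$; expand the inner traces.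
\end{itemize}

\subsection{Top monomials}

For $w\in\mathcal M_H$ let $\tau_t(w)=[-a_t^{-1}\varepsilon(P_t(w))]$. By (H1) the exponent of $y_{t,v}$ in $w$ is $\tau_t(w)+q\,n_{t,v}$ with $n_{t,v}\ge0$. If $\deg_xw$ denotes the degree in the variables $x_{t,j}$, then
\begin{equation}\label{eq:degree}
\deg w=b\sum_{t\in\mathcal T}\tau_t(w)+q\sum_{t,v}n_{t,v}+\deg_xw .
\end{equation}
We shall see that for monomials with $o(w)\notin T_+^{m+1}$ the last two terms are bounded independently of $b$, so for large $b$ the degree is governed by $\sum_t\tau_t(w)$. Call $w\in\mathcal M_H$ \emph{top} if this sum is as large as possible, that is, if $\tau_t(w)=q-1$ for all $t$; equivalently, $\varepsilon(P_t(w))=a_t$ for all $t$. In a top monomial every $y_{t,v}$ has exponent at least $q-1$. The $u_\omega$ are top.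

\section{An indecomposable $G$-invariant of large degree}\label{sec:lower}

To repeat the count of Section~\ref{sec:S3} we must know that $u_\omega$, for $\omega\in\Omega_0$, factors in $\mathcal M_G$ only along the blocks. The test labels are rigid because each $g\in\Gamma$ has a zero coordinate. The link labels need more care, since the free parameters $E_\lambda$ could allow new factorizations; they do not, because $\omega$ is not a translate of any $\lambda$.

\begin{lemma}\label{lem:rigid}
Let $\omega\in\Omega_0$ and let $w_1\in\mathcal M_G$ divide $u_\omega$. Then $w_1=\prod_{i\in I}\sigma^{\omega_i}(z_i)$ for some $I\subseteq\{1,\dots,d\}$ with $\sum_{i\in I}\zeta^{\omega_i}=0$.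
\end{lemma}

\begin{proof}
Let $D_i,E_\lambda$ be the classes attached to $w_1$ by (H2). The variable $x_{(i,1,1),\omega_i}$ has exponent $1$ in $u_\omega$; let $\mu_i\in\{0,1\}$ be its exponent in $w_1$ and put $I=\{i:\mu_i=1\}$. Then $D_i=\mu_i\sigma^{\omega_i}$, and $\sum_{i\in I}\zeta^{\omega_i}=\operatorname{val}(w_1)=0$. We show that for each label $t$ in block $i$, the exponents of $w_1$ in the variables with label $t$ are $\mu_i$ times those of $u_\omega$.

\emph{Test labels $t=(i,g,s)$.} Put $g'=\sigma^{\omega_i}g$. The exponent of $x_{t,j}$ in $u_\omega$ is $[g'_j]$, so its exponent in $w_1$ lies in $[0,[g'_j]]$. By (H2), $P_t(w_1)-\mu_ig'\in(\nu)$. At a zero coordinate of $g'$ both terms vanish, so $P_t(w_1)=\mu_ig'$ by (A2). The exponents lie in $[0,q-1]$, so they equal $\mu_i[g'_j]$.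

\emph{Link labels $t=(i,\lambda)$.} Fix $\lambda$. Of the $x_{t,j}$ only $x_{t,\omega_i}$ divides $u_\omega$, with exponent $a$. Write its exponent in $w_1$ as $a\mu_i+n_i$. Then $0\le n_i\le a$ if $\mu_i=0$ and $-a\le n_i\le0$ if $\mu_i=1$, and (H2) reads
\begin{equation}\label{eq:links}
n_i\sigma^{j_i}=E_\lambda\ \text{ in }\bar A\ \text{ for all }i,\qquad\text{where }j_i=\omega_i-\lambda_i .
\end{equation}
We must show that all $n_i$ vanish. Since $\omega\in\Omega_0$ and $\lambda\notin\Omega_0$, the vector $\omega$ is not a translate of $\lambda$, so $j_i$ is not constant in $i$.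

Let $p\ge3$ and take $i,i'$ with $j_i\ne j_{i'}$. By \eqref{eq:links}, $n_i\sigma^{j_i}-n_{i'}\sigma^{j_{i'}}$ lies in $(\nu)$. It has at most two nonzero coordinates out of $p\ge3$, so it is $0$ by (A2), and $n_i\equiv0\pmod q$. Thus $E_\lambda=0$. Then $n_i\sigma^{j_i}\in(\nu)$ for every $i$, so $n_i\equiv0\pmod q$ by (A2), and $n_i=0$ because $|n_i|\le a<q$.

Let $p=2$, so $\zeta=-1$. Now $\sigma=-1$ in $\bar A$, so \eqref{eq:links} has nonzero solutions, and we have to use that $w_1$ lies in $\mathcal M_G$ and not only in $\mathcal M_H$. The sets $I_0=\{i:j_i=0\}$ and $I_1=\{i:j_i=1\}$ are nonempty. For $i\in I_0$ and $i'\in I_1$ the element $n_i-n_{i'}\sigma$ is a multiple of $1+\sigma$, so $n_i\equiv-n_{i'}\pmod q$, and $|n_i+n_{i'}|\le2a<q$ gives $n_i=-n_{i'}$. Hence there is an integer $n$ with $n_i=n$ on $I_0$ and $n_i=-n$ on $I_1$. Suppose $n\ne0$. Since $n_i>0$ forces $\mu_i=0$ and $n_i<0$ forces $\mu_i=1$, the set $I$ is $I_0$ or $I_1$. The sum of the $(-1)^{\omega_i}$ over $I$ is $0$, and so is the sum over all $i$; hence the sums over $I_0$ and over $I_1$ both vanish. But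 $\lambda_i=\omega_i$ on $I_0$ and $\lambda_i=\omega_i+1$ on $I_1$, so $\Sigma(\lambda)=\sum_{I_0}(-1)^{\omega_i}-\sum_{I_1}(-1)^{\omega_i}=0$, contrary to $\lambda\notin\Omega_0$. So $n=0$.

\emph{Ballast.} We now know that $\varepsilon(P_t(w_1))=\mu_ia_t$ for every $t$ in block $i$. By (H1) the exponent of $y_{t,v}$ in $w_1$ is congruent to $-\mu_i$, and it lies in $[0,q-1]$, so it equals $\mu_i(q-1)$.
\end{proof}

\begin{proposition}\label{prop:lower}
For $\omega\in\Omega_0$ we have $\operatorname{Tr}(u_\omega)\in R\setminus R_+^2$. Hence $\beta(G,V)\ge b(q-1)|\mathcal T|$.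
\end{proposition}

\begin{proof}
The set $U=\{u_\omega:\omega\in\Omega_0\}\subseteq\mathcal M_G$ is $\sigma$-stable and contains no $\sigma$-fixed monomial. Let $\chi\colon\mathcal M_G\to\{0,1\}\subseteq F$ be its indicator function, and define a linear map $\varphi\colon R\to F$ on the basis (O1) by $\varphi(o(w))=\chi(w)$. Then $\varphi(\operatorname{Tr}w)=\chi(w)$ for all $w\in\mathcal M_G$, both sides being $0$ when $w$ is fixed. In particular $\varphi(\operatorname{Tr}u_\omega)=1$ for $\omega\in\Omega_0$. It remains to show that $\varphi$ vanishes on $R_+^2$, which is spanned by the products $o(w_1)o(w_2)$ with $1\ne w_1,w_2\in\mathcal M_G$.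

Suppose that one factor, say $w_1$, is $\sigma$-fixed. Then $o(w_1)o(w_2)=o(w_1w_2)$ by (O2). If $w_1w_2=u_\omega\in U$, Lemma~\ref{lem:rigid} gives $w_1=\prod_{i\in I}\sigma^{\omega_i}(z_i)$ with $I\ne\emptyset$. For $i\in I$ exactly one of the $x_{(i,1,1),j}$ divides $w_1$, so $w_1$ is not fixed. Hence $w_1w_2\notin U$ and $\varphi(o(w_1w_2))=0$.

Suppose that neither factor is fixed. By (O4), $\varphi(o(w_1)o(w_2))=\sum_{k\in\mathbb Z/p}\chi(w_1\,\sigma^kw_2)$. Assume that $w_1\sigma^kw_2=u_\omega\in U$ for one $k$. By Lemma~\ref{lem:rigid}, $w_1=\prod_{i\in I}\sigma^{\omega_i}(z_i)$ with $\sum_{i\in I}\zeta^{\omega_i}=0$; consequently $\sigma^kw_2=\prod_{i\notin I}\sigma^{\omega_i}(z_i)$ and $\sum_{i\notin I}\zeta^{\omega_i}=0$. For any $k'$ we get $w_1\sigma^{k'}w_2=u_{\omega'}$, where $\omega'_i=\omega_i$ for $i\in I$ and $\omega'_i=\omega_i+k'-k$ for $i\notin I$, and $\Sigma(\omega')=0+\zeta^{k'-k}\cdot0=0$. So the $p$ summands are all $1$ or all $0$, and their sum is $0$ in characteristic $p$.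

Finally, $\Omega_0\ne\emptyset$, and $\operatorname{Tr}(u_\omega)$ is homogeneous of degree at least $b(q-1)|\mathcal T|$ by \eqref{eq:degree}.
\end{proof}

\section{Top monomials lie in $T_+^{m+1}$}\label{sec:top}

Put $J=T_+^{m+1}$. The aim of this section is the following statement.

\begin{proposition}\label{prop:top}
If $w\in\mathcal M_H$ is top, then $o(w)\in J$.
\end{proposition}

\subsection{Two tools}

The first tool generalizes the identity for $W^5+\bar W^5$ in Section~\ref{sec:link}. A monomial that contains many conjugates of one element of $\mathcal M_H$ need not have an $H$-invariant divisor, but symmetric functions of the conjugates can be pulled out of its trace.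

\begin{lemma}\label{lem:coinv}
Let $1\ne W_0\in\mathcal M_H$, put $W_k=\sigma^kW_0$, and let $w=\prod_{k\in\mathbb Z/p}W_k^{\alpha_k}\cdot w_0$ with $w_0\in\mathcal M_H$, $\alpha_k\ge0$ and $\sum_k\alpha_k\ge M$. Then $\operatorname{Tr}(w)\in J$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_p$ be the elementary symmetric polynomials in indeterminates $X_0,\dots,X_{p-1}$. We recall why $B=F[X_0,\dots,X_{p-1}]/(e_1,\dots,e_p)$ vanishes in degrees above $\binom p2$, over any field. In $B[[Y]]$ we have $\prod_k(1-X_kY)=1$, so $\prod_{k\le j}(1-X_kY)^{-1}=\prod_{k>j}(1-X_kY)$ has degree at most $p-1-j$ in $Y$. Its coefficient of $Y^{p-j}$, the sum of all monomials of degree $p-j$ in $X_0,\dots,X_j$, therefore vanishes. This relation is monic of degree $p-j$ in $X_j$ and involves no $X_k$ with $k>j$. Using the relations for $j=p-1,p-2,\dots,0$ in turn, we see that $B$ is spanned by monomials in which $X_j$ has exponent at most $p-1-j$, and these have degree at most $\binom p2$.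

So a form of degree $e>\binom p2$ is $\sum_ie_ig_i$ with $g_i$ a form of degree $e-i\ge e-p$. Start with $X^\alpha=\prod_kX_k^{\alpha_k}$ and apply this repeatedly. After $j\le m-1$ rounds the cofactors have degree at least $M-jp>\binom p2$, so $m$ rounds are possible, and $X^\alpha=\sum_\pi\pi\,g_\pi$, where $\pi$ runs over products of $m$ elementary symmetric polynomials. Substitute $X_k=W_k$. Each $e_i(W)$ is $N$-invariant, fixed by $\sigma$ (which permutes the $W_k$) and homogeneous of positive degree, so it lies in $T_+$ and $\pi(W)\in T_+^m$. By (O3), $\operatorname{Tr}(w)=\sum_\pi\pi(W)\operatorname{Tr}(g_\pi(W)w_0)$ with $\operatorname{Tr}(g_\pi(W)w_0)\in T_+$.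
\end{proof}

The second tool replaces the computation of Section~\ref{sec:support}. A function supported on $\Omega_0$ is unchanged when multiplied by a character of $\Delta$ evaluated at $\Sigma(\theta)$, and this multiplier is a product of functions of the single coordinates. Vanishing of plain partial sums thus turns into vanishing of twisted ones, and there are enough twists to detect every function.

\begin{lemma}\label{lem:fourier}
Let $h\colon\Omega\to F$ vanish outside $\Omega_0$. Suppose that for any $m$ distinct indices $i_1,\dots,i_m$ and any fixed values of the other coordinates, the sum of $h(\theta)$ over all $(\theta_{i_1},\dots,\theta_{i_m})\in(\mathbb Z/p)^m$ is $0$. Then $h=0$.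
\end{lemma}

\begin{proof}
Since $\ell\mid q$, the field $F$ contains a primitive $\ell$-th root of unity, so there is a nontrivial homomorphism $\psi\colon(\Delta,+)\to F^\times$. The maps $x\mapsto\psi(\xi x)$, $\xi\in\Delta$, are $|\Delta|$ distinct homomorphisms: if $\xi\ne\xi'$, then $(\xi-\xi')x$ runs through all of $\Delta$. Distinct homomorphisms from a group to $F^\times$ are linearly independent over $F$, so these maps form a basis of the $F$-valued functions on $\Delta$. Their restrictions to the subset $\{\zeta^j\}$ span all functions on it. As $\zeta$ has order $p$, the $\zeta^j$ are distinct, and the functions $\chi_\xi(j)=\psi(\xi\zeta^j)$ span all functions on $\mathbb Z/p$. Choose $\xi_1,\dots,\xi_p$ such that $\chi_{\xi_1},\dots,\chi_{\xi_p}$ is a basis.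

We have $\prod_{i=1}^d\chi_\xi(\theta_i)=\psi(\xi\,\Sigma(\theta))$, which is $1$ on $\Omega_0$. Hence $h(\theta)=h(\theta)\prod_i\chi_\xi(\theta_i)$ for all $\theta\in\Omega$. Insert this in the hypothesis. The factors $\chi_\xi(\theta_i)$ with $i\notin\{i_1,\dots,i_m\}$ are nonzero constants in the sum and cancel, which leaves
\begin{equation}\label{eq:twisted}
\sum_{\theta_{i_1},\dots,\theta_{i_m}}h(\theta)\,\chi_\xi(\theta_{i_1})\cdots\chi_\xi(\theta_{i_m})=0
\end{equation}
for all $\xi\in\Delta$ and all values of the other coordinates.

The functions $\theta\mapsto\prod_{i=1}^d\chi_{\xi_{k_i}}(\theta_i)$ with $(k_1,\dots,k_d)\in\{1,\dots,p\}^d$ form a basis of the functions on $\Omega$, the tensor product of $d$ copies of the chosen basis. So it suffices to show that $\sum_{\theta\in\Omega}h(\theta)\prod_i\chi_{\xi_{k_i}}(\theta_i)=0$ for each $(k_i)$. Since $d>p(m-1)$, some value $k$ occurs among $k_1,\dots,k_d$ at $m$ distinct indices $i_1,\dots,i_m$. Summing first over these coordinates gives $0$ by \eqref{eq:twisted} with $\xi=\xi_k$.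
\end{proof}

\begin{remark}
The proof uses only $d>p(m-1)$; the choice $d=pm$ also secures $\Omega_0\ne\emptyset$. With $p(m-1)$ coordinates the lemma can fail. Take $p=2$, $\ell=3$, $m=3$ and four coordinates. Then $\Omega_0$ consists of the six balanced vectors, which form three translation orbits, and fixing one coordinate leaves one vector from each orbit. The function with values $1,1,0$ on the three orbits satisfies the hypothesis in characteristic $2$.
\end{remark}

\subsection{The shape of a top monomial}

Let $w$ be top, with classes $D_i,E_\lambda$ as in (H2). These determine the $P_t(w)$ only modulo $\nu$, but for a top monomial the augmentations are known as well. By (A1) let $\delta_i\in A$ be the lift of $D_i$ with augmentation $1$ and $\gamma_\lambda\in A$ the lift of $E_\lambda$ with augmentation $0$. Then, in $A$,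
\begin{equation}\label{eq:shape}
P_{(i,g,s)}(w)=g\delta_i,\qquad P_{(i,\lambda)}(w)=a\delta_i+\sigma^{\lambda_i}\gamma_\lambda ,
\end{equation}
because in each equation the two sides have the same class in $\bar A$ and the same augmentation $a_t$. For $w=u_\theta$ we have $\delta_i=\sigma^{\theta_i}$ and $\gamma_\lambda=0$. We say that a top monomial $w$ is \emph{concentrated at $\eta\in\Omega$} if $\delta_i=\sigma^{\eta_i}$ for all $i$. Such a $w$ is not $\sigma$-fixed, since $P_{(i,1,1)}(w)=\sigma^{\eta_i}$ is not, so $o(w)=\operatorname{Tr}(w)$. The test labels, which come in $m$ copies for this purpose, dispose of all other top monomials.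

\begin{lemma}\label{lem:nonconc}
If $w$ is top and some $\delta_i$ is not a power of $\sigma$, then $o(w)\in J$.
\end{lemma}

\begin{proof}
Take $g\in\Gamma$ as in Lemma~\ref{lem:spread} for $\delta=\delta_i$, and let $t=(i,g,s)$ with $1\le s\le m$. By \eqref{eq:shape} the exponent of each $x_{t,j}$ in $w$ is nonzero modulo $q$, hence at least $1$, and each $y_{t,v}$ has exponent at least $q-1$. So $Q_t$ divides $w$. The monomials $Q_{(i,g,1)},\dots,Q_{(i,g,m)}$ involve disjoint sets of variables, so $w=Q_{(i,g,1)}\cdots Q_{(i,g,m)}w'$ with $w'\in\mathcal M_H$. Moreover $w'\ne1$, since $d\ge2$ and the ballast of the other blocks divides $w'$. The $Q_t$ are $\sigma$-fixed elements of $T_+$, so (O2) gives $o(w)=\prod_sQ_{(i,g,s)}\cdot o(w')\in T_+^{m+1}$.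
\end{proof}

For concentrated monomials we count how many conjugates of a link divide $w$. A conjugate $\sigma^kW_\lambda$ needs the variable $x_{(i,\lambda),\lambda_i+k}$ in every block $i$, so the count is a minimum over the blocks.

\begin{lemma}\label{lem:link}
Let $w$ be top and concentrated at $\eta$, and let $\lambda\in\Lambda$. If $\eta$ is a translate of $\lambda$, or if $\gamma_\lambda\ne0$, then $\operatorname{Tr}(w)\in J$. In particular $\operatorname{Tr}(w)\in J$ whenever $\eta\notin\Omega_0$.
\end{lemma}

\begin{proof}
Write $\gamma=\gamma_\lambda$ and $j_i=\eta_i-\lambda_i$. By \eqref{eq:shape}, $P_{(i,\lambda)}(w)=\sigma^{\lambda_i}(a\sigma^{j_i}+\gamma)$, so the exponent of $x_{(i,\lambda),\lambda_i+k}$ in $w$ is at least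
\[
\pi_k=\min_{1\le i\le d}\big[(a\sigma^{j_i}+\gamma)_k\big]\qquad(k\in\mathbb Z/p).
\]
We claim that $\sum_k\pi_k\ge a$. Granting this, $a\ge M$ allows us to choose $0\le\alpha_k\le\pi_k$ with $\sum_k\alpha_k=M$. In $\prod_k(\sigma^kW_\lambda)^{\alpha_k}$ the variable $x_{(i,\lambda),\lambda_i+k}$ has exponent $\alpha_k\le\pi_k$, and each $y_{(i,\lambda),v}$ has exponent $\kappa M\le\kappa a=q-1$. So this product divides the top monomial $w$, the quotient lies in $\mathcal M_H$, and Lemma~\ref{lem:coinv} gives $\operatorname{Tr}(w)\in J$.

Suppose first that $\eta$ is a translate of $\lambda$, so all $j_i$ equal one $j$. Then the $\pi_k$ are the residues of the coordinates of $a\sigma^j+\gamma$, which has augmentation $a$. Their sum is a nonnegative integer congruent to $a$ modulo $q$, and $a<q$, so it is at least $a$.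

Suppose now that the set $Y=\{j_1,\dots,j_d\}$ has at least two elements and $\gamma\ne0$. Since $\varepsilon(\gamma)=0$, we have $\sum_k[\gamma_k]=qn_1$ with $n_1\ge1$. For $k\notin Y$ we have $\pi_k=[\gamma_k]$. For $k\in Y$ there are indices $i$ with $j_i=k$ and indices with $j_i\ne k$, so $\pi_k=\min([\gamma_k],[\gamma_k+a])$; this is $[\gamma_k]$ if $[\gamma_k]<q-a$, and $[\gamma_k]-(q-a)$ otherwise. Let $n_2\le p$ be the number of $k\in Y$ with $[\gamma_k]\ge q-a$. Then
\[
\sum_k\pi_k=qn_1-n_2(q-a)=q(n_1-n_2)+n_2a .
\]
If $n_2>n_1$, the right side is at most $-q+pa<0$ by \eqref{eq:param}, which is impossible. If $n_2=0$, it is at least $q>a$. If $1\le n_2\le n_1$, it is at least $a$. This proves the claim.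

The last assertion holds because every $\eta\notin\Omega_0$ is a translate of some $\lambda\in\Lambda$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:top}}

By Lemmas~\ref{lem:nonconc} and~\ref{lem:link} we may assume that $w$ is concentrated at some $\eta$ and that $\gamma_\lambda=0$ for all $\lambda$. This case contains the $u_\omega$ with $\omega\in\Omega_0$, which no conjugate of a link divides, so a different argument is needed. The point is that, with all $\gamma_\lambda=0$, the blocks of $w$ are independent and can be moved separately.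

Write $w=w_1\cdots w_d$, where $w_i$ collects the variables whose label lies in block $i$. By \eqref{eq:shape}, $P_{(i,g,s)}(w_i)=g\sigma^{\eta_i}$ and $P_{(i,\lambda)}(w_i)=a\sigma^{\eta_i}$. So $w_i$ satisfies (H2) with $D_i=\sigma^{\eta_i}$ and all other classes $0$, and it satisfies (H1), which is a separate condition for each label. Thus $w_i\in\mathcal M_H$. For $\theta\in\Omega$ put
\[
w_\theta=\prod_{i=1}^d\sigma^{\theta_i-\eta_i}(w_i)\in\mathcal M_H ,
\]
so that $w=w_\eta$. Each $w_\theta$ is top, because $\sigma$ preserves augmentations, and it is concentrated at $\theta$, because $P_{(i,1,1)}(w_\theta)=\sigma^{\theta_i}$.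

Let $\mathcal L\colon T\to F$ be any linear functional that vanishes on $J$, and put $h(\theta)=\mathcal L(\operatorname{Tr}w_\theta)$. By Lemma~\ref{lem:link}, $h$ vanishes outside $\Omega_0$. Let $i_1,\dots,i_m$ be distinct, fix $\theta_i$ for the other indices $i$, and let $w'$ be the product of the $\sigma^{\theta_i-\eta_i}(w_i)$ over these other indices. By (O4), the product $\operatorname{Tr}(w_{i_1})\cdots\operatorname{Tr}(w_{i_m})\operatorname{Tr}(w')$ is the sum of $\operatorname{Tr}(w_\theta)$ over all $(\theta_{i_1},\dots,\theta_{i_m})\in(\mathbb Z/p)^m$, and by (O3) it lies in $T_+^{m+1}=J$. Applying $\mathcal L$ gives the hypothesis of Lemma~\ref{lem:fourier}. Hence $h=0$, and in particular $\mathcal L(\operatorname{Tr}w)=0$. Since this holds for every functional vanishing on $J$, we conclude that $o(w)=\operatorname{Tr}(w)\in J$. \qed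

\section{The upper bound for $H$ and the end of the proof}\label{sec:end}

\begin{proposition}\label{prop:upper}
Let $c_1=p|\mathcal T|qM+qm$, a number that does not depend on $b$. Then
\[
\beta_m(H,V)\le b\big((q-1)|\mathcal T|-1\big)+c_1 .
\]
\end{proposition}

\begin{proof}
By (O1), $T_e$ is spanned by the $o(w)$ with $w\in\mathcal M_H$ of degree $e$. So it suffices to bound $\deg w$ for $w\in\mathcal M_H$ with $o(w)\notin J$. We bound the three terms of \eqref{eq:degree}.

\emph{The first term.} By Proposition~\ref{prop:top}, $w$ is not top, so $\sum_t\tau_t(w)\le(q-1)|\mathcal T|-1$.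

\emph{The second term.} If $\sum_{t,v}n_{t,v}\ge m+1$, then $w=w'w''$, where $w'$ is a product of $m+1$ factors $y_{t,v}^{\,q}$ and $w''\in\mathcal M_H$. These factors are $\sigma$-fixed elements of $T_+$, so $o(w)=w'\,o(w'')\in J$ by (O2). Hence $\sum_{t,v}n_{t,v}\le m$.

\emph{The third term.} Suppose that some $x_{t,j}$ has exponent at least $qM$ in $w$. If $w$ is not $\sigma$-fixed, write $w=(x_{t,j}^{\,q})^Mw_0$ with $w_0\in\mathcal M_H$; Lemma~\ref{lem:coinv} with $W_0=x_{t,j}^{\,q}$ gives $o(w)=\operatorname{Tr}(w)\in J$. If $w$ is fixed, all $x_{t,k}$ with $k\in\mathbb Z/p$ have the same exponent, at least $qM\ge q(m+1)$. Then $w=\big(\prod_kx_{t,k}^{\,q}\big)^{m+1}w_0$, where $\prod_kx_{t,k}^{\,q}\in T_+$ and $w_0$ is a fixed monomial in $\mathcal M_H$, hence in $T$; so $o(w)=w\in J$. Both cases are excluded, and each of the $p|\mathcal T|$ variables $x_{t,j}$ has exponent less than $qM$.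
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $F,G,H,V$ as in Section~\ref{sec:construction}. Propositions~\ref{prop:lower} and~\ref{prop:upper} give $\beta(G,V)-\beta_m(H,V)\ge b-c_1$. Choose $b=c_1+c$.
\end{proof}

\begin{example}
For $p=2$, $\ell=3$, $m=3$ we have $d=6$ and $M=6$, and we can take $a=7$, $r=5$, $q=15$, $\kappa=2$, $F=\mathbb F_{16}$. As in Section~\ref{sec:support}, $|\Omega_0|=22$, so $|\Lambda|=(64-22)/2=21$. The set $\Gamma$ consists of the $16$ elements $\alpha\sigma^j$ with $\alpha$ one of the $8$ units modulo $15$. Hence $|\mathcal T|=6\,(16\cdot3+21)=414$ and $c_1=2\cdot414\cdot15\cdot6+15\cdot3=74565$. With $b=c_1+1$ we obtain groups with $[G:H]=3$ and a module of dimension $|\mathcal T|(p+b)=414\cdot74568$ over $\mathbb F_{16}$ with $\beta(G,V)>\beta_3(H,V)$.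
\end{example}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{A New Connection Between Additive Number Theory And Invariant Theory},
\texttt{https://imsc.uni-graz.at/ideals2014/slides/cziszter.pdf}

\end{thebibliography}
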